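# Skew polynomial rings over locally nilpotent algebras: killing chains and keeping paths

## 1. Words whose letters move to the right

Let $F$ be a field. Take four letters $x_{00},x_{01},x_{10},x_{11}$ and put a copy $x_{pq}^{(k)}$ of each at every integer site $k$. Let $\mathcal P_0$ be the vector space with basis all words
$$x_{p_1q_1}^{(k_1)}x_{p_2q_2}^{(k_2)}\cdots x_{p_mq_m}^{(k_m)},\qquad k_1<k_2<\dots<k_m,\quad m\ge 0 ,$$
and multiply two nonempty words by concatenation if the last site of the first is smaller than the first site of the second; otherwise the product is $0$. The empty word is $1$. This is an associative algebra. Let $\mathcal P_0^+$ be the span of the nonempty words, and let $\sigma$ be the automorphism that moves every letter one site to the right.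

Three things can be seen at once.

First, $\mathcal P_0^+$ is locally nilpotent: finitely many elements use only finitely many sites, say $d$ of them, and a product of more than $d$ nonempty words on $d$ sites is $0$.

Second, let $M=(x_{pq}^{(0)})_{p,q\in\{0,1\}}$. Then
$$\big(M\sigma(M)\sigma^2(M)\big)_{pq}=\sum_{a,b\in\{0,1\}}x_{pa}^{(0)}x_{ab}^{(1)}x_{bq}^{(2)},$$
and in general the $(p,q)$ entry of $M\sigma(M)\cdots\sigma^{N-1}(M)$ is the sum over all walks of length $N$ from $p$ to $q$ on two vertices, each step being recorded at its own site. It is never $0$. I call such entries *paths*.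

Third, for $s\in \mathcal P_0^+$ and $n\ge1$ we can form the *chains* $s\,\sigma^n(s)\,\sigma^{2n}(s)\cdots\sigma^{n(K-1)}(s)$. Many never vanish, for instance $x_{00}^{(0)}x_{00}^{(1)}\cdots x_{00}^{(K-1)}$.

What this is for: we shall pass to a quotient of $\mathcal P_0^+$ by a $\sigma$-invariant ideal in which, for every $s$ and $n$, some chain of $s$ with step $n$ is $0$, while no matrix $M\sigma(M)\cdots\sigma^{N-1}(M)$ becomes $0$. With a single letter per site, so with $1\times1$ matrices, this is absurd: the path is then itself a chain. The point of the talk is that with $2\times2$ matrices it can be done.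

## 2. Graded nil and nil for $R[X;\sigma]$

Let $R$ be an associative $F$-algebra, not necessarily with identity, and $\sigma$ an $F$-algebra endomorphism of $R$. The **skew polynomial ring** $R[X;\sigma]$ consists of the polynomials $\sum_i r_iX^i$, $r_i\in R$, $i\ge0$, with $(aX^i)(bX^j)=a\,\sigma^i(b)X^{i+j}$. It is $\mathbb N$-graded by degree in $X$; the homogeneous elements are the $rX^n$, and
$$(rX^n)^K=r\,\sigma^n(r)\,\sigma^{2n}(r)\cdots\sigma^{n(K-1)}(r)\,X^{nK}.$$
So nilpotency of homogeneous elements is exactly the vanishing of chains.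

A ring is *nil* if every element is nilpotent; a graded ring is *graded nil* if every homogeneous element is nilpotent. An element $s$ of a ring $S$ is *quasi-invertible* if there is $t\in S$ with $s+t-st=s+t-ts=0$. If $S$ is an $F$-algebra and $S^1=F\oplus S$ is obtained by adjoining an identity, then $(1-s)(1-t)=1-(s+t-st)$, so $s$ is quasi-invertible if and only if $1-s$ has an inverse in $1+S$. The ring $S$ is *Jacobson radical* if all its elements are quasi-invertible, and a graded ring is *graded Jacobson radical* if all its homogeneous elements are. A nilpotent $s$ is quasi-invertible, since $(1-s)^{-1}=1+s+s^2+\cdots$ is a finite sum; so nil implies Jacobson radical, and graded nil implies graded Jacobson radical. Finally, $R$ is *locally nilpotent* if every finitely generated subalgebra is nilpotent.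

The paper "Five Solved Problems On Radicals Of Ore Extensions" (http://mat.uab.cat/pubmat/fitxers/download/FileType:pdf/FolderName:v63(2)/FileName:63219_02.pdf) is the source of the following question. Let $R$ be locally nilpotent.

(i) If $R[X;\sigma]$ is graded nil, must it be nil?

(ii) If $R[X;\sigma]$ is graded Jacobson radical, must it be Jacobson radical?

Both answers are no.

**Theorem A.** Let $F$ be a countable field (finite or countably infinite). There are an $F$-algebra $R$, an $F$-automorphism $\sigma$ of $R$ and $M\in M_2(R)$ such that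

1. $R$ is locally nilpotent;
2. for all $r\in R$, $n\ge1$ there is $K$ with $r\,\sigma^n(r)\cdots\sigma^{n(K-1)}(r)=0$; consequently $R[X;\sigma]$ is graded nil and graded Jacobson radical;
3. $M\sigma(M)\cdots\sigma^{N-1}(M)\neq0$ for all $N\ge1$; and $R[X;\sigma]$ is not Jacobson radical, in particular not nil.

The question is about all fields, so Theorem A settles both parts. Nothing is claimed about counterexamples over uncountable fields; countability is used once, in Section 8, to list elements.

**When $\sigma$ moves nothing far.** Suppose each $r\in R$ has its orbit $r,\sigma(r),\sigma^2(r),\dots$ inside some finitely generated subalgebra (for instance $\sigma=\mathrm{id}$, or $\sigma$ of finite order). Then $R[X;\sigma]$ is nil. Indeed, for $f=\sum f_iX^i$ the coefficients of $f^k$ are sums of products of $k$ elements of the form $\sigma^j(f_i)$. All of these lie in one finitely generated, hence nilpotent, subalgebra, so $f^k=0$ for large $k$. A counterexample must therefore push elements off to infinity, as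 the shift does.

**The algebra $\mathcal P_0^+$ itself.** It is not a counterexample, because $x_{00}^{(0)}X$ is not nilpotent: $\mathcal P_0^+[X;\sigma]$ is not graded nil.

**Two homogeneous summands.** Let $R[X;\sigma]$ be graded nil and $f=aX+bX^2$. As power series, $(1-f)^{-1}=\sum s_NX^N$ with $s_0=1$, $s_1=a$ and $s_N=s_{N-1}\sigma^{N-1}(a)+s_{N-2}\sigma^{N-2}(b)$, so
$$s_2=a\sigma(a)+b,\qquad s_3=a\sigma(a)\sigma^2(a)+b\,\sigma^2(a)+a\,\sigma(b).$$
In general $s_N$ is the sum over all ways to tile $[0,N)$ with tiles of length $1$ (contributing $a$) and $2$ (contributing $b$). The hypothesis makes sufficiently long periodic tilings contribute $0$, one pattern at a time, but says nothing about all tilings together. The recurrence is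
$$(s_N,s_{N-1})=(s_{N-1},s_{N-2})\,\sigma^{N-2}(C),\qquad C=\begin{pmatrix}\sigma(a)&1\\ b&0\end{pmatrix},$$
so what must vanish is a product $C\sigma(C)\sigma^2(C)\cdots$ of $2\times 2$ matrices, whereas graded nilness speaks of $1\times1$ products. This is where the direct attempt stops, and it tells us what to look for.

## 3. Jacobson radical means graded nil for all matrix sizes

**Theorem B.** Let $F$ be any field, $R$ a locally nilpotent $F$-algebra, $\sigma$ an endomorphism. Then $R[X;\sigma]$ is Jacobson radical if and only if $M_d(R)[X;\sigma]$ is graded nil for every $d\ge1$.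

Here $\sigma$ acts entrywise on matrices, so $M_d(R)[X;\sigma]=M_d(R[X;\sigma])$. Let $S=R[X;\sigma]$, $S^1=F\oplus S$, $R^1=F\oplus R$, with $\sigma(1)=1$.

**Step 1: from Jacobson radical to matrices.** *Purpose: the implication $\Rightarrow$, which is the one we need for Theorem A.* Suppose $S$ is Jacobson radical, so every element of $1+S$ has an inverse in $1+S$. By induction on $d$, every matrix in $1+M_d(S)$ has an inverse in $1+M_d(S)$: write it in blocks with $a\in1+S$, $b,c$ over $S$, and $D\in1+M_{d-1}(S)$; then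
$$\begin{pmatrix}a&b\\c&D\end{pmatrix}=\begin{pmatrix}1&0\\ca^{-1}&1\end{pmatrix}\begin{pmatrix}a&0\\0&D-ca^{-1}b\end{pmatrix}\begin{pmatrix}1&a^{-1}b\\0&1\end{pmatrix},$$
and $D-ca^{-1}b\in1+M_{d-1}(S)$ is invertible by induction. All factors are congruent to $1$ modulo $S$, and so are their inverses.

Let $A\in M_d(R)$, $n\ge1$. Then $1-AX^n$ has an inverse $1+U$ with $U=\sum_jU_jX^j\in M_d(S)$, a finite sum. From $(1-AX^n)(1+U)=1$ we get $U=AX^n+AX^nU$. Comparing coefficients, $U_j=0$ for $j<n$, $U_n=A+A\sigma^n(U_0)=A$, and $U_j=A\sigma^n(U_{j-n})$ for $j>n$. Hence $U_{ni}=A\sigma^n(A)\cdots\sigma^{n(i-1)}(A)$ for $i\ge1$. As $U$ is a polynomial, some $U_{ni}$ is $0$, which says $(AX^n)^i=0$. In degree $0$, the entries of $A\in M_d(R)$ generate a nilpotent algebra, so $A$ is nilpotent.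

**Step 2: from matrices to Jacobson radical.** *Purpose: the implication $\Leftarrow$, by companion matrices.* Let $f=\sum_{i=0}^mf_iX^i\in S$. Since $f_0$ is nilpotent, $(1-f_0)^{-1}\in1+R$, and $1-f=(1-f_0)(1-f')$ with $f'=\sum_{i\ge1}(1-f_0)^{-1}f_iX^i\in S$. So we may assume $f_0=0$, $m\ge1$. Put $s_0=1$ and
$$s_N=\sum_{i=1}^{\min(m,N)}s_{N-i}\,\sigma^{N-i}(f_i)\qquad(N\ge1).\tag{1}$$
Then $(\sum s_NX^N)(1-f)=1$ in $R^1[[X;\sigma]]$. There $1-f$ has the two-sided inverse $\sum_kf^k$, which therefore equals $\sum s_NX^N$. Since $s_N\in R$ for $N\ge1$, it suffices to show $s_N=0$ for large $N$: then the inverse lies in $1+S$.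

For $N\ge m-1$ put $c_N=(s_N,s_{N-1},\dots,s_{N-m+1})$. Let $C\in M_m(R^1)$ have first column $(\sigma^{m-1}(f_1),\sigma^{m-2}(f_2),\dots,f_m)^{\mathsf T}$, entry $1$ at the positions $(j,j+1)$, and $0$ elsewhere. The $j$-th coordinate of $c_N$ is $s_{N+1-j}$, and the entry $(j,1)$ of $\sigma^{N+1-m}(C)$ is $\sigma^{N+1-j}(f_j)$, so (1) gives
$$c_{N+1}=c_N\,\sigma^{N+1-m}(C)\qquad(N\ge m-1).\tag{2}$$
Modulo $R$, all $\sigma^k(C)$ equal one strictly upper triangular $m\times m$ matrix over $F$, whose $m$-th power is $0$. Hence $P=C\sigma(C)\cdots\sigma^{m-1}(C)\in M_m(R)$, and by (2)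
$$c_{m-1+km}=c_{m-1}\,P\,\sigma^m(P)\cdots\sigma^{m(k-1)}(P).$$
As $PX^m$ is nilpotent in $M_m(R)[X;\sigma]$, this is $0$ for large $k$. Then $m$ consecutive $s_N$ vanish, and by (1) all later ones do. $\blacksquare$

So to answer the question with "no" it is enough to have $R$ locally nilpotent, all $1\times1$ chains eventually $0$, and one $M\in M_2(R)$ with $MX$ not nilpotent. By Theorem A, the condition of Theorem B for $d=1$ alone does not suffice.

## 4. Ordered products of augmented algebras

We shall take quotients of pieces of $\mathcal P_0$ and reassemble them repeatedly, so we need the construction of Section 1 with an arbitrary algebra at each site.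

**Definition.** An *augmented algebra* is a unital $F$-algebra $Q=F1\oplus Q^+$ with $Q^+$ an ideal; $\eta:Q\to F$ is the projection. Throughout, $Q$ is finite dimensional and $Q^+$ is nilpotent, except for the algebras $\mathcal P(I)$ below with $I$ infinite. Augmented homomorphisms are unital and respect $\eta$.

**Definition.** Let $I$ be totally ordered and $(Q_k)_{k\in I}$ augmented algebras. The *ordered product* is
$$\mathcal P(I)=\bigoplus_{k_1<\dots<k_m}Q_{k_1}^+\otimes\dots\otimes Q_{k_m}^+ ,$$
over all finite subsets of $I$; the empty set contributes $F1$. The $k_i$ are the *sites* of a tensor in the corresponding summand. For nonempty elementary tensors $u=a_1\otimes\dots\otimes a_m$ on $k_1<\dots<k_m$ and $v=b_1\otimes\dots\otimes b_l$ on $j_1<\dots<j_l$, the product $uv$ is the concatenation if $k_m<j_1$, it is $a_1\otimes\dots\otimes a_mb_1\otimes\dots\otimes b_l$ if $k_m=j_1$, and it is $0$ if $k_m>j_1$.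

For nonempty $u,v,w$, both $(uv)w$ and $u(vw)$ vanish unless $\max u\le\min v$ and $\max v\le\min w$, and then they agree by associativity in the $Q_k$. So $\mathcal P(I)$ is an augmented algebra, and $\mathcal P(I)^+$ is the span of the nonempty tensors. If $uv\ne0$, its set of sites is the union of those of $u$ and $v$.

*Example.* Let $Q_1=Q_2=F[t]/(t^3)$, $I=\{1<2\}$, and write $t_k$ for $t$ at site $k$. Then $t_1\cdot t_1t_2=t_1^2t_2$, while $t_1t_2\cdot t_1=0$ and $t_2t_1=0$. The longest nonzero products of elements $t_k$ have four factors, $t_1t_1t_2t_2$.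

*Example.* Let $Q_0=F\oplus V$, where $V$ has basis $x_{00},x_{01},x_{10},x_{11}$ and $V^2=0$. Then $\mathcal P(\mathbb Z;Q_0)$ is the algebra $\mathcal P_0$ of Section 1.

We use four facts.

**(P1)** If $u,v$ are nonempty tensors, then $uv$ is $0$ or has all its sites $\ge\min u$ and $\le\max v$. If $v$ is nonempty, the sites of $uv$ are $\le\max v$ also for $u=1$; similarly on the left. This is clear from the definition.

**(P2)** If $I$ is finite, then $\mathcal P(I)$ is finite dimensional and $\mathcal P(I)^+$ is nilpotent. Let $(Q_k^+)^{d_k}=0$. In a nonzero product of nonempty tensors, all letters at site $k$ get multiplied together in $Q_k^+$, so there are at most $d_k-1$ of them. Hence a product of more than $\sum_k(d_k-1)$ nonempty tensors is $0$.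

**(P3)** Let $I=I_1\sqcup I_2$ with $I_1<I_2$. Then $x\otimes y\mapsto xy$ is a linear isomorphism $\mathcal P(I_1)\otimes\mathcal P(I_2)\to\mathcal P(I)$, because a finite subset of $I$ is uniquely a finite subset of $I_1$ followed by one of $I_2$. Moreover $\mathcal P(I_2)^+\mathcal P(I_1)^+=0$. We use this isomorphism as an identification. For a functional $\lambda$ on $\mathcal P(I_1)$ the map $\lambda\otimes\mathrm{id}:xy\mapsto\lambda(x)y$ is right $\mathcal P(I_2)$-linear, since $(xy)y'=x(yy')$; likewise $\mathrm{id}\otimes\rho$ is left $\mathcal P(I_1)$-linear.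

*Regrouping.* Let $I$ be the disjoint union of finite intervals $B_j$ of $I$, with $j$ in a totally ordered, possibly infinite, set $A$, and $B_j<B_{j'}$ for $j<j'$. Then $\mathcal P(I)=\mathcal P\big(A;(\mathcal P(B_j))_{j\in A}\big)$ as algebras. Linearly: $\mathcal P(B_j)^+$ is the sum of the components of the nonempty subsets of $B_j$, and a finite subset of $I$ is given by the finite set of blocks it meets and its nonempty traces on them. For products, consider $u'\otimes a$ with last block component $a\in\mathcal P(B_j)^+$ and $b\otimes v'$ with first block component $b\in\mathcal P(B_{j'})^+$. In both algebras the product is the concatenation if $j<j'$, is $u'\otimes ab\otimes v'$ with $ab$ computed in $\mathcal P(B_j)$ if $j=j'$, and is $0$ if $j>j'$.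

**(P4)** Augmented homomorphisms $Q_k\to Q_k'$ induce, tensorwise, an augmented homomorphism $\mathcal P(I;(Q_k))\to\mathcal P(I;(Q_k'))$, which is surjective if all the given ones are. In particular, for $A\subseteq I$ there is an algebra endomorphism $\kappa_A$ of $\mathcal P(I)$ that kills every tensor with a site in $A$ and fixes all other tensors: use $\eta$ at the sites of $A$ and the identity elsewhere.

## 5. Good pairs: matrices that do not factor through a vertex

We now isolate what the matrix $(x_{pq})$ must keep when we pass to quotients.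

**Definition.** A *pair* $(Q,E)$ is an augmented algebra $Q$ with $E=(E_{pq})_{p,q\in\{0,1\}}\in M_2(Q^+)$. Put $S(E)=\mathrm{span}\{E_{pq}\}$ and, for $c\in M_2(F)$, $c\cdot E=\sum_{p,q}c_{pq}E_{pq}$. The pair is *good* if

* (G1) the four $E_{pq}$ are linearly independent;
* (G2) if $\alpha,\beta\in Q^+$ and $\alpha\beta\in S(E)$, then $\alpha\beta=0$.

*Example.* The *base pair* $(Q_0,(x_{pq}))$ is good: (G1) is clear and (G2) holds because $V^2=0$.

*Non-example.* Let $Q$ be the free unital algebra on $u_0,u_1,v_0,v_1$ modulo all words of length $3$, and $E_{pq}=u_pv_q$. Then (G1) holds, but (G2) fails, since $u_0v_0=E_{00}\neq0$. Here $E$ is a column times a row.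

**Definition.** The *product* of pairs $(Q_1,E_1),\dots,(Q_m,E_m)$ is $(\mathcal P(Q_1,\dots,Q_m),E_1\cdots E_m)$, with matrix product and $E_k$ at site $k$.

Recall that the rank of $e\in A\otimes B$ is the least number of elementary tensors with sum $e$. It is the dimension of $\{(f\otimes\mathrm{id})(e):f\in A^*\}$. If $A\to A_1$ and $B\to B_1$ are injective, the rank does not change under $A\otimes B\to A_1\otimes B_1$.

**Rank remark.** If $E_1,E_2$ satisfy (G1) and $c\ne0$, then
$$c\cdot(E_1E_2)=\sum_{a,p,q}c_{pq}\,(E_1)_{pa}\otimes(E_2)_{aq}\in S(E_1)\otimes S(E_2)$$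
has rank at least $2$. Choose $p$ with row $c_{p\cdot}\ne0$. The functionals on $S(E_1)$ dual to $(E_1)_{p0}$ and $(E_1)_{p1}$, with respect to the basis of all $(E_1)_{p'a'}$, give $w_a=\sum_qc_{pq}(E_2)_{aq}$ for $a=0,1$. These are linearly independent by (G1) for $E_2$.

**Lemma 1.** A product of finitely many good pairs is good.

*Proof.* By regrouping (P3) and induction, take two factors. (G1) follows from the rank remark. For (G2) suppose $\alpha,\beta\in\mathcal P^+$ and $\alpha\beta=e=c\cdot(E_1E_2)$ with $c\neq0$. Write $\alpha=a+\alpha'$ with $a\in Q_1^+$, $\alpha'\in Q_1Q_2^+$, and $\beta=b+\beta'$ with $b\in Q_2^+$, $\beta'\in Q_1^+Q_2$. Since $Q_2^+Q_1^+=0$, we have $\alpha'\beta'=0$, so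
$$e=ab+a\beta'+\alpha'b,\qquad a\beta'\in(aQ_1^+)\otimes Q_2,\quad\alpha'b\in Q_1\otimes(Q_2^+b).$$
Hence $e$ and $a\otimes b$ have the same image in $(Q_1/aQ_1^+)\otimes(Q_2/Q_2^+b)$. By (G2) for the two factors, $S(E_1)\cap aQ_1^+=0$ and $S(E_2)\cap Q_2^+b=0$. So $S(E_1)\otimes S(E_2)$ embeds in this quotient, and the image of $e$ has rank at least $2$, while that of $a\otimes b$ has rank at most $1$: a contradiction. $\blacksquare$

**Lemma 2.** If $(Q,E)$ is good, there are no $\alpha_0,\alpha_1,\beta_0,\beta_1\in Q$ with $\alpha_q\beta_s=E_{qs}$ for all $q,s$.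

Note that here the $\alpha_q,\beta_s$ are allowed to have constant terms.

*Proof.* Choose $(\mu_0,\mu_1)\ne0\ne(\nu_0,\nu_1)$ with $\sum\mu_q\eta(\alpha_q)=0=\sum\nu_s\eta(\beta_s)$. Then $\alpha=\sum\mu_q\alpha_q$ and $\beta=\sum\nu_s\beta_s$ lie in $Q^+$, and $\alpha\beta=\sum\mu_q\nu_sE_{qs}\in S(E)$ is nonzero by (G1). This contradicts (G2). $\blacksquare$

## 6. Long chains do not contain paths

Fix a good pair $(Q,E)$. For $I\subseteq\mathbb Z$ let $\mathcal P(I)=\mathcal P(I;Q)$, with a copy of $Q$ at each site, and let $\tau$ be the shift by one site. Intervals are intervals of integers. For a finite nonempty interval $X$ let $E^X$ be the ordered product of the copies of $E$ at the sites of $X$; by Lemma 1, $(\mathcal P(X),E^X)$ is good. The elements of $S(E^X)$ are the linear combinations of paths along $X$.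

**The case of disjoint windows.** Let $r\in\mathcal P([0,n))^+$ and $T\ge2$. The chain $r\,\tau^n(r)\cdots\tau^{n(T-1)}(r)$ is an elementary tensor across the cut $[0,n)\,|\,[n,nT)$, so it has rank at most $1$ there. A nonzero element of $S(E^{[0,nT)})$ has rank at least $2$ at that cut by the rank remark. So the chain is not a nonzero element of $S(E^{[0,nT)})$.

**Overlapping windows defeat this.** The step $n$ and the element are both prescribed, so neighboring windows can overlap. Grouping several factors lengthens both the windows and the step, but does not remove the overlap. Take $Q=Q_0$, nonzero $u,v\in V$, write $u_k,v_k$ for the copies at site $k$, and let $r=u_0+v_1$ with step $1$. Since $v_ku_k=0$, once a factor contributes $v$ all later ones must, so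
$$r\,\tau(r)\cdots\tau^{T-1}(r)=\sum_{j=0}^Tu_0\cdots u_{j-1}\,v_{j+1}\cdots v_T .$$
Across the cut $[0,c)\,|\,[c,T]$, with $1\le c\le T$, this is $u_0\cdots u_{c-1}\otimes A+B\otimes v_c\cdots v_T$ with
$$A=\sum_{j=c}^Tu_c\cdots u_{j-1}v_{j+1}\cdots v_T,\qquad B=\sum_{j=0}^{c-1}u_0\cdots u_{j-1}v_{j+1}\cdots v_{c-1}.$$
Every term of $A$ omits a site of $[c,T]$, and different terms omit different sites, so $A\neq0$ and $A$ is independent of $v_c\cdots v_T$; similarly $B$ is independent of $u_0\cdots u_{c-1}$. The rank is exactly $2$ at every cut, the same as for an entry $E^{[0,T]}_{pq}=\sum_aE^{[0,c)}_{pa}\otimes E^{[c,T]}_{aq}$. Counting ranks at one cut no longer separates chains from paths.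

The way out is to read the whole chain from left to right. An overlap zone of dimension $\delta$ is a memory of size $\delta$, and each factor $r$ acts on it by linear operators. Reading a path in the same way gives $2\times2$ matrices, and all matrix units occur. If a chain much longer than $\delta$ contained a path, the $2\times 2$ action would be visible inside the memory at some moment, and there one could write the path across a zone as a column times a row. Lemma 2 forbids this.

Here is the precise statement. Fix $1\le z<n$ and $r\in\mathcal P([0,n+z))^+$. Put $r_t=\tau^{nt}(r)$ and $Z_t=[nt,nt+z)$, so that $r_t$ lives on $[nt,n(t+1)+z)$ and shares $Z_{t+1}$ with $r_{t+1}$. For $T\ge1$ put $X_T=[0,nT+z)$ and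
$$\hat S_T=\mathrm{span}\{\alpha\,r_0r_1\cdots r_{T-1}\,\beta:\ \alpha\in\mathcal P(Z_0),\ \beta\in\mathcal P(Z_T)\}\subseteq\mathcal P(X_T).$$

**Lemma 3.** Let $\delta=\dim\mathcal P([0,z))$. If $T\ge2\delta+4$, then $S(E^{X_T})\cap\hat S_T=0$.

Some lower bound on $T$ is needed: for $r=E^{[0,n+z)}_{00}$ the element $r$ lies in $S(E^{X_1})\cap\hat S_1$.

*Proof.*

**Step 1: coordinates.** *Purpose: to cut everything into zones and cores.* Put $\mathcal Z=\mathcal P([0,z))$, $Y=E^{[0,z)}$, $\mathcal C=\mathcal P([z,n))$, $K=E^{[z,n)}$. The pairs $(\mathcal Z,Y)$ and $(\mathcal C,K)$ are good. By (P3), up to shifts,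
$$r\in\mathcal Z\otimes\mathcal C\otimes\mathcal Z,\qquad\mathcal P(X_T)=\mathcal Z\otimes\mathcal C\otimes\mathcal Z\otimes\cdots\otimes\mathcal C\otimes\mathcal Z$$
with $T+1$ zones and $T$ cores. Write $r=\sum a\otimes d\otimes b$. Then
$$\alpha r_0\cdots r_{T-1}\beta=\sum\alpha a_0\otimes d_0\otimes b_0a_1\otimes d_1\otimes b_1a_2\otimes\cdots\otimes d_{T-1}\otimes b_{T-1}\beta,$$
where $\sum a_t\otimes d_t\otimes b_t$ are $T$ copies of $r$. In the same notation $E^{X_T}=YKYK\cdots KY$.

Suppose that the lemma fails: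
$$0\ne c\cdot E^{X_T}=\sum_i\alpha_ir_0\cdots r_{T-1}\beta_i,\tag{3}$$
so $c\ne0$.

**Step 2: transfer operators.** *Purpose: to describe how one factor of the chain, and one period of the path, pass information to the right.* By (G1) choose $\kappa_{ss'}\in\mathcal C^*$ with $\kappa_{ss'}(K_{uv})=\delta_{su}\delta_{s'v}$, and put $u_{ss'}=(\mathrm{id}\otimes\kappa_{ss'}\otimes\mathrm{id})(r)\in\mathcal Z\otimes\mathcal Z$. For $\lambda=(\zeta,s,s')\in\Lambda:=\mathcal Z^*\times\{0,1\}^2$ define
$$\alpha O_\lambda=(\zeta\otimes\mathrm{id})(\alpha u_{ss'})\quad(\alpha\in\mathcal Z),\qquad\hat O_\lambda=\sum_q\zeta(Y_{qs})\,e_{qs'}\in M_2(F).$$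
Here $\alpha$ multiplies the first leg on the left, $O_\lambda$ is a linear operator on $\mathcal Z$ written on the right, and $e_{ij}$ are matrix units. Explicitly, $\alpha O_\lambda=\sum\zeta(\alpha a)\kappa_{ss'}(d)\,b$. For a word $w=\lambda_0\cdots\lambda_{k-1}$ put $W(w)=O_{\lambda_0}\cdots O_{\lambda_{k-1}}$ and $\hat W(w)=\hat O_{\lambda_0}\cdots\hat O_{\lambda_{k-1}}$.

Since the $Y_{qs}$ are linearly independent, a suitable $\zeta$ makes $\hat O_\lambda$ equal to any given matrix unit $e_{qs'}$. As $e_{ij}=e_{ij}e_{jj}\cdots e_{jj}$, the matrices $\hat W(w)$ with $|w|=k$ span $M_2(F)$ for each $k\ge1$.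

**Step 3: comparing the two readings.** *Purpose: to turn (3) into equations in $\mathcal Z$.* Let $w=\lambda_0\cdots\lambda_{T-1}$ with $\lambda_t=(\zeta_t,s_t,s'_t)$. Apply $\kappa_{s_ts_t'}$ to the $t$-th core and $\zeta_t$ to the $t$-th zone, $0\le t\le T-1$, in (3); the last zone is left alone. On the right side, $\alpha r_0\cdots r_{T-1}\beta$ becomes
$$\sum\zeta_0(\alpha a_0)\kappa_{s_0s_0'}(d_0)\,\zeta_1(b_0a_1)\kappa_{s_1s_1'}(d_1)\cdots b_{T-1}\beta=(\alpha W(w))\beta.$$
On the left side, $\kappa_{s_ts'_t}$ selects the entry $K_{s_ts'_t}$, so $E^{X_T}_{pq}$ becomes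
$$\zeta_0(Y_{ps_0})\,\zeta_1(Y_{s_0's_1})\cdots\zeta_{T-1}(Y_{s'_{T-2}s_{T-1}})\,Y_{s'_{T-1}q}=\sum_s\hat W(w)_{ps}Y_{sq},$$
because the last column index of $\hat W(w)$ can only be $s=s'_{T-1}$. So for every word $w$ of length $T$
$$\sum_i(\alpha_iW(w))\beta_i=\sum_{p,q,s}c_{pq}\,\hat W(w)_{ps}\,Y_{sq}.\tag{4}$$

**Step 4: the operators determine the matrices.** *Purpose: to show that $W(w)\mapsto\hat W(w)$ is well defined on linear combinations.* Let $B_k=\mathrm{span}\{(W(w),\hat W(w)):|w|=k\}$; then $B_jB_k\subseteq B_{j+k}$. *Claim: if $1\le k\le T-2$ and $(0,A)\in B_k$, then $A=0$.* Suppose $A_{ij}\ne0$. Multiplying on the left by an element of $B_1$ with second component $e_{pi}$ and on the right by one with second component $e_{jq}$ gives $(0,A_{ij}e_{pq})\in B_{k+2}$, so $(0,e_{pq})\in B_{k+2}$ for all $p,q$. Multiplying further on the right by elements of $B_1$ with second component $e_{qq}$ gives $(0,e_{pq})\in B_T$ for all $p,q$. Equation (4) is linear in the pair $(W(w),\hat W(w))$, hence $\sum_{p,q,s}c_{pq}A'_{ps}Y_{sq}=0$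 for all $A'\in M_2(F)$. Take $A'=e_{p0}$ for a $p$ with $c_{p\cdot}\neq0$: then $\sum_qc_{pq}Y_{0q}=0$, contradicting (G1).

**Step 5: one vector, one row.** *Purpose: to realize the $2\times2$ action as a quotient of the action on a subspace of $\mathcal Z^\delta$.* Let $T'=T-2\ge2\delta+2$. By the claim, $W(w)\mapsto\hat W(w)_{00}$ is a well-defined linear functional on $\mathrm{span}\{W(w):|w|=T'\}$. Extend it to $\mathrm{End}(\mathcal Z)$. With a basis $v_1,\dots,v_\delta$ of $\mathcal Z$ it has the form $A\mapsto\sum_if_i(v_iA)$ with $f_i\in\mathcal Z^*$. Put $\mathbf v=(v_1,\dots,v_\delta)\in\mathcal Z^\delta$, let operators act coordinatewise, and let $f(x)=\sum_if_i(x_i)$. Then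
$$f(\mathbf vW(w))=\hat W(w)_{00}\qquad(|w|=T').\tag{5}$$
For $1\le k\le T'-1$ let $M_k=\mathrm{span}\{\mathbf vW(w):|w|=k\}$, and let $\varphi_k:M_k\to F^2$ (row vectors) be the linear map sending $\mathbf vW(w)$ to the $0$-th row of $\hat W(w)$. It is well defined: if $\sum_j\gamma_j\mathbf vW(w_j)=0$, then applying $W(w')$ and $f$ and using (5) gives $\big(\sum_j\gamma_j\hat W(w_j)\,\hat W(w')\big)_{00}=0$ for all $w'$ of length $T'-k\ge1$. Since these $\hat W(w')$ span $M_2(F)$, and in particular $e_{i0}$ is in their span, the $0$-th row of $\sum_j\gamma_j\hat W(w_j)$ is zero. Also $\varphi_k$ is onto, and for $1\le k\le T'-2$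
$$M_kO_\lambda\subseteq M_{k+1},\qquad\varphi_{k+1}(xO_\lambda)=\varphi_k(x)\hat O_\lambda\quad(x\in M_k).\tag{6}$$

**Step 6: a quiet moment.** *Purpose: to pass from $\mathcal Z^\delta$ to a single coordinate $\mathcal Z$, by pigeonhole.* For $0\le l\le\delta$ let $M_k^{(l)}$ be the set of $x\in M_k$ whose first $l$ coordinates vanish, and $X_k^{(l)}=\varphi_k(M_k^{(l)})\subseteq F^2$. Then $X_k^{(0)}=F^2$ and $X_k^{(\delta)}=0$. Since operators act coordinatewise, (6) gives $X_k^{(l)}\hat O_\lambda\subseteq X_{k+1}^{(l)}$. If $X_k^{(l)}$ contains a row $x$ with $x_i\neq0$, then $xe_{i0}$ and $xe_{i1}$ lie in $X^{(l)}_{k+1}$, so $X_{k+1}^{(l)}=F^2$. Hence for fixed $l$ the sequence $X_1^{(l)},X_2^{(l)},\dots$ is $0,\dots,0$, then possibly one line, then $F^2$ as long as it is defined. So for each $l$ with $1\le l\le\delta-1$, at most two $k\in\{1,\dots,T'-2\}$ violate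
$$X_k^{(l)}=X_{k+1}^{(l)}\in\{0,F^2\},\tag{7}$$
and for $l=0,\delta$ none does. As $T'-2\ge2\delta>2(\delta-1)$, some $k$ satisfies (7) for all $l$. Fix it, and let $l$ be maximal with $X_k^{(l)}=F^2$. Then $l<\delta$ and
$$X_k^{(l)}=X_{k+1}^{(l)}=F^2,\qquad X_k^{(l+1)}=X_{k+1}^{(l+1)}=0.$$
For $j\in\{k,k+1\}$ let $M'_j\subseteq\mathcal Z$ be the image of $M_j^{(l)}$ under the $(l+1)$-st coordinate. The kernel of this coordinate map on $M_j^{(l)}$ is $M_j^{(l+1)}$, on which $\varphi_j$ vanishes. So $\varphi_j$ induces surjections $\varphi'_j:M'_j\to F^2$, and by (6)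
$$M'_kO_\lambda\subseteq M'_{k+1},\qquad\varphi'_{k+1}(\alpha O_\lambda)=\varphi'_k(\alpha)\hat O_\lambda\quad(\alpha\in M_k').\tag{8}$$

**Step 7: the path across a zone factors.** *Purpose: to contradict Lemma 2.* Let $g\in\mathcal Z^*$ extend the $0$-th coordinate of $\varphi'_{k+1}$, and put $\beta_s=(\mathrm{id}\otimes g)(u_{s0})\in\mathcal Z$. For $\alpha\in M'_k$ and every $\zeta\in\mathcal Z^*$, (8) gives
$$\zeta(\alpha\beta_s)=(\zeta\otimes g)(\alpha u_{s0})=g(\alpha O_{(\zeta,s,0)})=\big(\varphi'_k(\alpha)\hat O_{(\zeta,s,0)}\big)_0=\sum_q\varphi'_k(\alpha)_q\,\zeta(Y_{qs}).$$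
As $\zeta$ is arbitrary, $\alpha\beta_s=\sum_q\varphi'_k(\alpha)_qY_{qs}$. Choose $\alpha_0,\alpha_1\in M_k'$ with $\varphi_k'(\alpha_q)$ the $q$-th unit vector. Then $\alpha_q\beta_s=Y_{qs}$ for all $q,s$, contradicting Lemma 2 for the good pair $(\mathcal Z,Y)$. $\blacksquare$

## 7. Killing one chain keeps the pair good

Lemma 3 says that a long chain spans no path. We need more: after factoring out the two-sided ideal generated by a long chain, both (G1) and (G2) must survive, so that the procedure can be repeated.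

**Lemma 4.** In the setting of Section 6 let $L=2\delta+4$, $H=2L+7$, $X=[0,m)$ with $m=nH+z$, and let $\mathfrak a$ be the ideal of $\mathcal P(X)$ generated by $r_1r_2\cdots r_{H-2}$. Then $(\mathcal P(X)/\mathfrak a,\ E^X\bmod\mathfrak a)$ is a good pair.

For $z=1$ and $Q=Q_0$ we have $\delta=5$, $L=14$, $H=35$.

*Proof.* Put
$$c_1=n(L+2)+z,\qquad c_2=n(H-2-L)=n(L+5),\qquad c_3=n(H-2)+z=c_2+nL+z.$$
As $z<n$, we have $2n<c_1<c_2<c_3<m$. Since $r\in\mathcal P^+$, also $\mathfrak a\subseteq\mathcal P(X)^+$, so the quotient is augmented, finite dimensional, with nilpotent augmentation ideal.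

**Step 1: location of $\mathfrak a$.** *Purpose: to find a copy of $\hat S_L$ in every element of $\mathfrak a$, once on the left and once on the right.* Let $u,v\in\mathcal P(X)$. Since $r_1\in\mathcal P([n,2n+z))^+$ and $r_{L+2}\in\mathcal P([n(L+2),n(L+3)+z))^+$, (P1) gives
$$ur_1\in\mathcal P([0,2n+z))=\mathcal P([0,2n))\,\mathcal P(Z_2),\qquad r_{L+2}\cdots r_{H-2}v\in\mathcal P(Z_{L+2})\,\mathcal P([c_1,m)).$$
Between them in $ur_1\cdots r_{H-2}v$ stand the $L$ factors $r_2\cdots r_{L+1}=\tau^{2n}(r_0\cdots r_{L-1})$. Hence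
$$\mathfrak a\subseteq\mathcal P([0,2n))\cdot\tau^{2n}(\hat S_L)\cdot\mathcal P([c_1,m)),\qquad\tau^{2n}(\hat S_L)\subseteq\mathcal P([2n,c_1)).\tag{9}$$
Similarly, $r_{H-3-L}$ ends before the site $n(H-2-L)+z=c_2+z$, so $ur_1\cdots r_{H-3-L}\in\mathcal P([0,c_2))\,\mathcal P(Z_{H-2-L})$; and $r_{H-2}v\in\mathcal P(Z_{H-2})\,\mathcal P([c_3,m))$. Between them stand the $L$ factors $r_{H-2-L}\cdots r_{H-3}=\tau^{c_2}(r_0\cdots r_{L-1})$. So
$$\mathfrak a\subseteq\mathcal P([0,c_2))\cdot\tau^{c_2}(\hat S_L)\cdot\mathcal P([c_3,m)),\qquad\tau^{c_2}(\hat S_L)\subseteq\mathcal P([c_2,c_3)).\tag{10}$$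

**Step 2: functionals that see paths and not $\mathfrak a$.** *Purpose: to remove a left or right part of $X$ without noticing $\mathfrak a$.* By Lemma 3 with $T=L$, shifted by $2n$, $S(E^{[2n,c_1)})\cap\tau^{2n}(\hat S_L)=0$. With (G1) there are functionals $\theta_a$ on $\mathcal P([2n,c_1))$ vanishing on $\tau^{2n}(\hat S_L)$ with $\theta_a(E^{[2n,c_1)}_{b'a'})=\delta_{b'0}\delta_{a'a}$, and $\mu_p$ on $\mathcal P([0,2n))$ with $\mu_p(E^{[0,2n)}_{p'b'})=\delta_{p'p}\delta_{b'0}$. Let $\lambda_{pa}=\mu_p\otimes\theta_a$ on $\mathcal P([0,c_1))$. Since $E^{[0,c_1)}=E^{[0,2n)}E^{[2n,c_1)}$, and by (9),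
$$\lambda_{pa}(E^{[0,c_1)}_{p'a'})=\delta_{pp'}\delta_{aa'},\qquad(\lambda_{pa}\otimes\mathrm{id})(\mathfrak a)=0.\tag{11}$$
Likewise there are $\theta'_b$ on $\mathcal P([c_2,c_3))$ vanishing on $\tau^{c_2}(\hat S_L)$ with $\theta'_b(E^{[c_2,c_3)}_{b'a'})=\delta_{b'b}\delta_{a'0}$, and $\mu'_q$ on $\mathcal P([c_3,m))$ with $\mu'_q(E^{[c_3,m)}_{a'q'})=\delta_{a'0}\delta_{q'q}$. For $\rho_{bq}=\theta'_b\otimes\mu'_q$ on $\mathcal P([c_2,m))$, using (10),
$$\rho_{bq}(E^{[c_2,m)}_{b'q'})=\delta_{bb'}\delta_{qq'},\qquad(\mathrm{id}\otimes\rho_{bq})(\mathfrak a)=0.\tag{12}$$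

**Step 3: (G1).** *Purpose: no path combination falls into $\mathfrak a$.* If $c\cdot E^X\in\mathfrak a$ with $c_{p\cdot}\ne0$, apply $\lambda_{pa}\otimes\mathrm{id}$. Since $E^X=E^{[0,c_1)}E^{[c_1,m)}$, (11) gives $\sum_qc_{pq}E_{aq}^{[c_1,m)}=0$, contradicting (G1) for $[c_1,m)$.

**Step 4: setting up (G2).** *Purpose: to split a hypothetical factorization into three cases.* Suppose $\alpha,\beta\in\mathcal P(X)^+$ and $\alpha\beta=e+j$ with $e=c\cdot E^X$, $c\ne0$, $j\in\mathfrak a$. Put
$$a=\kappa_{[c_1,m)}(\alpha)\in\mathcal P([0,c_1))^+,\qquad b=\kappa_{[0,c_2)}(\beta)\in\mathcal P([c_2,m))^+ .$$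

**Step 5: the case $a=0$.** *Purpose: to move the factorization onto $[c_1,m)$, where (G2) is known.* Now every tensor in $\alpha$ has a site in $[c_1,m)$, so $\alpha\in\mathcal P([0,c_1))\,\mathcal P([c_1,m))^+$. Let $\beta_0=\kappa_{[0,c_1)}(\beta)\in\mathcal P([c_1,m))^+$. As $\beta-\beta_0\in\mathcal P([0,c_1))^+\,\mathcal P([c_1,m))$, (P3) gives $\alpha(\beta-\beta_0)=0$, so $\alpha\beta=\alpha\beta_0$. Choose $p$ with $c_{p\cdot}\ne0$ and apply the right $\mathcal P([c_1,m))$-linear map $\lambda_{p0}\otimes\mathrm{id}$ to $\alpha\beta_0=e+j$. By (11),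
$$\big((\lambda_{p0}\otimes\mathrm{id})\alpha\big)\beta_0=\sum_qc_{pq}E^{[c_1,m)}_{0q}\ne0,$$
with both factors on the left in $\mathcal P([c_1,m))^+$. This contradicts (G2) for $(\mathcal P([c_1,m)),E^{[c_1,m)})$.

**Step 6: the case $b=0$.** *Purpose: the mirror image, on $[0,c_2)$.* Now $\beta\in\mathcal P([0,c_2))^+\,\mathcal P([c_2,m))$. Let $\alpha_0=\kappa_{[c_2,m)}(\alpha)\in\mathcal P([0,c_2))^+$. As $\alpha-\alpha_0\in\mathcal P([0,c_2))\,\mathcal P([c_2,m))^+$, we get $\alpha\beta=\alpha_0\beta$. Choose $q$ with column $c_{\cdot q}\ne0$ and apply the left $\mathcal P([0,c_2))$-linear map $\mathrm{id}\otimes\rho_{0q}$. By (12),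
$$\alpha_0\cdot(\mathrm{id}\otimes\rho_{0q})(\beta)=\sum_pc_{pq}E^{[0,c_2)}_{p0}\ne0,$$
with both factors in $\mathcal P([0,c_2))^+$, contradicting (G2) for $(\mathcal P([0,c_2)),E^{[0,c_2)})$.

**Step 7: the case $a\ne0\ne b$.** *Purpose: to erase the middle, where both $e$ and $\mathfrak a$ disappear but $ab$ does not.* Let $\mathrm{Mid}=[c_1,c_2)$, which is nonempty. For $t=L+3$, which satisfies $1\le t\le H-2$, we have $nt\ge c_1$ and $n(t+1)+z\le n(L+5)=c_2$, so $r_t\in\mathcal P(\mathrm{Mid})^+$. Thus $\kappa_{\mathrm{Mid}}(r_t)=0$, and since $\kappa_{\mathrm{Mid}}$ is an algebra endomorphism, $\kappa_{\mathrm{Mid}}(\mathfrak a)=0$. Also $\kappa_{\mathrm{Mid}}(E^X)=0$, because every tensor in the entries of $E^X$ occupies all sites. Hence $\kappa_{\mathrm{Mid}}(\alpha)\,\kappa_{\mathrm{Mid}}(\beta)=0$.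

Put $P_1=\mathcal P([0,c_1))$ and $P_2=\mathcal P([c_2,m))$. Then $\kappa_{\mathrm{Mid}}(\alpha)=a+\alpha'$ with $\alpha'\in P_1P_2^+$, and $\kappa_{\mathrm{Mid}}(\beta)=b+\beta'$ with $\beta'\in P_1^+P_2$. Since $\alpha'\beta'=0$,
$$0=ab+a\beta'+\alpha'b,$$
and therefore $a\otimes b=0$ in $(P_1/aP_1^+)\otimes(P_2/P_2^+b)$. So $a\in aP_1^+$ or $b\in P_2^+b$. But $a=a\nu$ with $\nu\in P_1^+$ gives $a=a\nu^k=0$ for large $k$, as $P_1^+$ is nilpotent; likewise $b\in P_2^+b$ forces $b=0$. Contradiction. $\blacksquare$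

## 8. All chains, one after the other

Let $F$ be countable, $\mathcal P_0=\mathcal P(\mathbb Z;Q_0)$ and $\sigma$ its shift by one site. Since $\mathcal P_0$ has countable dimension over a countable field, it is a countable set. Enumerate $\mathcal P_0^+\times\mathbb Z_{\ge1}$ as $(s_1,n_1),(s_2,n_2),\dots$. For an interval $X$ of $\mathbb Z$, $E^X$ with no further decoration refers to the base pair.

**Step 1: what is constructed.** *Purpose: to fix the shape of the induction.* We construct integers $1=\ell_0<\ell_1<\cdots$ with $\ell_i\mid\ell_{i+1}$, good pairs $(Q_i,E^{(i)})$, and surjective augmented homomorphisms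
$$\pi_i:\mathcal P([0,\ell_i);Q_0)\to Q_i,\qquad\pi_i(E^{[0,\ell_i)}_{pq})=E^{(i)}_{pq}.$$
Group $\mathbb Z$ into the blocks $[k\ell_i,(k+1)\ell_i)$, $k\in\mathbb Z$. By (P3), $\mathcal P_0$ is the ordered product over $k$ of the algebras $\mathcal P([k\ell_i,(k+1)\ell_i);Q_0)$, and by (P4) the translates of $\pi_i$ give an augmented homomorphism $\Pi_i:\mathcal P_0\to\mathcal P(\mathbb Z;Q_i)$ with $\Pi_i\sigma^{\ell_i}=\tau\Pi_i$. Let $I_i=\ker\Pi_i\subseteq\mathcal P_0^+$. We shall have $I_i\subseteq I_{i+1}$, and for every $i\ge1$ there will be $K$ with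
$$\sigma^h\big(s_i\,\sigma^{n_i}(s_i)\cdots\sigma^{n_i(K-1)}(s_i)\big)\in I_i\quad\text{for all }h\in\mathbb Z.\tag{13}$$
All shifts $h$ are required because $I_i$ is invariant under $\sigma^{\ell_i}$ but need not be under $\sigma$. Start with the base pair and $\pi_0=\mathrm{id}$.

**Step 2: the chain as seen in $Q_i$.** *Purpose: to put the next chain into the form required by Lemma 4.* Given stage $i$, write $\ell=\ell_i$, $s=s_{i+1}$, $n=n_{i+1}$. As (13) involves all $h$, we may replace $s$ by a shift and assume $s\in\mathcal P([0,D);Q_0)^+$ with $D\ge1$. Let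
$$z=\lceil D/\ell\rceil+1,\qquad N=ng>z\ \text{ for some }g\ge1,\qquad G=\ell g,$$
so $nG=N\ell$, and put $s'=s\,\sigma^n(s)\cdots\sigma^{n(G-1)}(s)$. For $0\le h<\ell$ the element $\sigma^h(s')$ is supported in $[0,n(G-1)+D+\ell)\subseteq[0,\ell(N+z))$, because $\ell z\ge D+\ell$. So
$$r^{(h)}:=\Pi_i(\sigma^h(s'))\in\mathcal P([0,N+z);Q_i)^+ .$$
Grouping has turned the step $n$ into $N$ blocks of length $\ell$, with $1\le z<N$. Apply Lemma 4 to $(Q_i,E^{(i)})$ and $r^{(h)}$, with step $N$ in the role of $n$, this $z$, and $\delta=\dim\mathcal P([0,z);Q_i)$, $L=2\delta+4$, $H=2L+7$. For each $h$ we get a good pair $(Q^{(h)},E^{(h)})$, where $Q^{(h)}$ is the quotient of the algebra of an interval of $x:=NH+z$ sites by the ideal generated by $r_1^{(h)}\cdots r_{H-2}^{(h)}$, with $r_t^{(h)}=\tau^{Nt}(r^{(h)})$. The numbers $H$ and $x$ do not depend on $h$.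

**Step 3: the new stage.** *Purpose: to kill the chain in every residue $h$ modulo $\ell$ and every phase $j$ modulo $N$.* Let $y$ be a multiple of $N$ with $y\ge x+N$, and $y_{\rm tot}=\ell Ny$. Divide $[0,y_{\rm tot})$ into the slots
$$[(hN+j)y,\ (hN+j+1)y),\qquad0\le h<\ell,\ 0\le j<N.$$
In slot $(h,j)$ replace the algebra of the sites $[(hN+j)y+j,\ (hN+j)y+j+x)$, the *killed interval*, by its quotient $Q^{(h)}$. It is contained in the slot because $j+x<y$. Leave all other sites as copies of $Q_i$. Let $(Q_{i+1},E^{(i+1)})$ be the ordered product of all these pairs, the $(Q^{(h)},E^{(h)})$ and the remaining copies of $(Q_i,E^{(i)})$; it is good by Lemma 1. Put $\ell_{i+1}=\ell y_{\rm tot}$, and let $\pi_{i+1}$ be the composite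
$$\mathcal P([0,\ell_{i+1});Q_0)\to\mathcal P([0,y_{\rm tot});Q_i)\to Q_{i+1},$$
where the first map applies the translates of $\pi_i$ to the $y_{\rm tot}$ blocks of length $\ell$, and the second is given by regrouping (P3) and the quotient maps (P4). It is surjective. It maps $E^{[0,\ell_{i+1})}$, the ordered product of the $E^{[k\ell,(k+1)\ell)}$, first to the ordered product of $y_{\rm tot}$ copies of $E^{(i)}$ and then to $E^{(i+1)}$.

As $\ell\mid\ell_{i+1}$, $\Pi_{i+1}$ is the composite of $\Pi_i$ with the homomorphism $\mathcal P(\mathbb Z;Q_i)\to\mathcal P(\mathbb Z;Q_{i+1})$ that applies the translates of $\mathcal P([0,y_{\rm tot});Q_i)\to Q_{i+1}$ to the blocks $[ky_{\rm tot},(k+1)y_{\rm tot})$. So $I_i\subseteq I_{i+1}$.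

**Step 4: proof of (13) for $i+1$.** *Purpose: every shifted long chain meets a killed interval in the right phase.* Let $K=GK'$ with $K'=2y_{\rm tot}/N+H$. Let $h_0\in\mathbb Z$ and write $h_0=o\ell+h$ with $o\in\mathbb Z$, $0\le h<\ell$. Group the $K$ factors into $K'$ groups of $G$ and use $nG=N\ell$:
$$\Pi_i\big(\sigma^{h_0}(s\,\sigma^n(s)\cdots\sigma^{n(K-1)}(s))\big)=\prod_{t=0}^{K'-1}\Pi_i\big(\sigma^{(o+Nt)\ell}\sigma^h(s')\big)=\prod_{t=0}^{K'-1}\tau^{o+Nt}(r^{(h)}).$$
Let $k$ be minimal with $ky_{\rm tot}\ge o$, and let $0\le j<N$ with $j\equiv o\pmod N$. The killed interval of slot $(h,j)$ in the block $[ky_{\rm tot},(k+1)y_{\rm tot})$ starts at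
$$Y=ky_{\rm tot}+(hN+j)y+j.$$
Since $N$ divides $y$ and $y_{\rm tot}$, we have $Y\equiv j\equiv o\pmod N$. Since $ky_{\rm tot}<o+y_{\rm tot}$ and $Y<(k+1)y_{\rm tot}$, we have $o\le Y\le o+2y_{\rm tot}$. So $Y=o+Nt_0$ with $0\le t_0\le2y_{\rm tot}/N$, and the factors $t=t_0+1,\dots,t_0+H-2$ occur in the product, as $t_0+H-2\le K'-1$. Their product is $\tau^Y(r_1^{(h)}\cdots r_{H-2}^{(h)})$, which lives on the killed interval and maps to $0$ in $\mathcal P(\mathbb Z;Q_{i+1})$. This proves (13) for $i+1$ and completes the induction.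

**Step 5: the algebra $R$.** *Purpose: to make the ideal invariant under $\sigma$.* The increasing union $I_\infty=\bigcup_iI_i\subseteq\mathcal P_0^+$ is an ideal of $\mathcal P_0$. Put
$$\mathfrak n=\bigcap_{h\in\mathbb Z}\sigma^{-h}(I_\infty).$$
As $\sigma$ is an automorphism of $\mathcal P_0$, each $\sigma^{-h}(I_\infty)$ is an ideal, so $\mathfrak n$ is an ideal with $\sigma(\mathfrak n)=\mathfrak n$ and $\mathfrak n\subseteq I_\infty$. Let $R=\mathcal P_0^+/\mathfrak n$ with the induced automorphism $\sigma$, and let $M\in M_2(R)$ be the image of the matrix $(x_{pq})$ at site $0$.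

## 9. The three properties of $R$

**Step 1: $R$ is locally nilpotent.** *Purpose: part 1 of Theorem A.* Finitely many elements of $R$ lie in the image of $\mathcal P([-A,A);Q_0)^+$ for some $A$, and this algebra is nilpotent by (P2).

**Step 2: chains vanish.** *Purpose: part 2.* Every pair $(r,n)\in R\times\mathbb Z_{\ge1}$ is represented by some $(s_i,n_i)$. By (13), all shifts of $s_i\sigma^{n_i}(s_i)\cdots\sigma^{n_i(K-1)}(s_i)$ lie in $I_i\subseteq I_\infty$, so this product lies in $\mathfrak n$. That is, $r\,\sigma^n(r)\cdots\sigma^{n(K-1)}(r)=0$ and $(rX^n)^K=0$. Homogeneous elements of degree $0$ are nilpotent by Step 1. So $R[X;\sigma]$ is graded nil, and since nilpotent elements are quasi-invertible, it is graded Jacobson radical.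

**Step 3: paths survive.** *Purpose: the first half of part 3.* The matrix $M\sigma(M)\cdots\sigma^{N-1}(M)$ is the image of $E^{[0,N)}$. Suppose it is $0$, so that all four entries of $E^{[0,N)}$ lie in $\mathfrak n\subseteq I_\infty$. Then they all lie in some $I_i$, and we may take $i$ so large that $\ell_i\ge N$. As $I_i$ is an ideal and $E^{[0,\ell_i)}=E^{[0,N)}E^{[N,\ell_i)}$ (or $E^{[0,\ell_i)}=E^{[0,N)}$ if $\ell_i=N$), the entries of $E^{[0,\ell_i)}$ lie in $I_i=\ker\Pi_i$. But $\Pi_i(E^{[0,\ell_i)}_{pq})$ is $E^{(i)}_{pq}$ at site $0$, which is nonzero by (G1). Contradiction.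

**Step 4: $R[X;\sigma]$ is not Jacobson radical.** *Purpose: the second half of part 3.* In $M_2(R)[X;\sigma]$ the homogeneous element $MX$ satisfies
$$(MX)^N=M\sigma(M)\cdots\sigma^{N-1}(M)\,X^N\ne0\qquad\text{for all }N\ge1$$
by Step 3. So $M_2(R)[X;\sigma]$ is not graded nil, and since $R$ is locally nilpotent, Theorem B with $d=2$ (only the implication $\Rightarrow$ is used) shows that $R[X;\sigma]$ is not Jacobson radical. Concretely: if it were, elimination would give $1-MX$ an inverse $1+U$ with $U$ polynomial, and $U=MX+MXU$ forces the coefficient of $X^i$ in $U$ to be $M\sigma(M)\cdots\sigma^{i-1}(M)\neq0$ for every $i\ge1$. As nil rings are Jacobson radical, $R[X;\sigma]$ is not nil. $\blacksquare$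

Thus $R$ is locally nilpotent and $R[X;\sigma]$ is graded nil and graded Jacobson radical, but neither nil nor Jacobson radical: the answer to (i) is no, and the answer to (ii) is no.
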